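# An exponential run of Howard's policy iteration with two actions per state

## 1. Decision problems with two actions, and Howard's rule

**Definition 1 (Markov decision problem).** A Markov decision problem (MDP) is a tuple $(S,A,T,R,\gamma)$. Here $S$ is a finite set of $n$ states and $A$ is the action set. For each state $s$ and action $a$, $T(s,a,\cdot)$ is a probability distribution over $S$: $T(s,a,s')$ is the probability of moving to $s'$ when $a$ is taken in $s$. The number $R(s,a)\in\mathbb R$ is the reward, and $\gamma\in[0,1)$ is the discount factor. In a *2-action MDP*, $A=\{0,1\}$.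

*Example 1.* Take $S=\{s,t\}$ and $\gamma=\frac12$. Both actions of $t$ stay in $t$; action 0 pays $0$ and action 1 pays $1$. In $s$, action 0 stays in $s$ and pays $\frac12$; action 1 moves to $t$ and pays $\frac14$.

**Definition 2 (policies and values).** A policy is a map $\pi:S\to A$; there are $2^n$ of them when $A=\{0,1\}$. Its value function $V^\pi$ is the unique solution of
$$V^{\pi}(s)=R(s,\pi(s))+\gamma\sum_{s'}T(s,\pi(s),s')V^{\pi}(s'),$$
its action value function is $Q^{\pi}(s,a)=R(s,a)+\gamma\sum_{s'}T(s,a,s')V^{\pi}(s')$, and its set of improvable states is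
$$\mathbf{IS}(\pi)=\{s:\ Q^\pi(s,a)>V^\pi(s)\text{ for some }a\}.$$

*Example 1, continued.* Write a policy as $(\pi(s),\pi(t))$. For $(0,0)$, $V(s)=\frac12/(1-\frac12)=1$ and $V(t)=0$. Then $Q(s,1)=\frac14<1$ and $Q(t,1)=1>0$, so $\mathbf{IS}=\{t\}$.

**Fact 1 (policy improvement).** Let $\pi,\pi'$ be policies and $d(s)=Q^\pi(s,\pi'(s))-V^\pi(s)$. If $d\ge0$ everywhere, then $V^{\pi'}\ge V^\pi+d$. If $d\le0$ everywhere, then $V^{\pi'}\le V^\pi$.

*Proof.* Write $T_{\pi'}$ for the transition matrix of $\pi'$. Subtracting $V^\pi$ from the equation for $V^{\pi'}$ gives $V^{\pi'}-V^\pi=\gamma T_{\pi'}(V^{\pi'}-V^\pi)+d$. Hence $V^{\pi'}-V^\pi=\sum_{k\ge0}\gamma^kT_{\pi'}^kd$, and the matrices $T_{\pi'}^k$ are non-negative. $\square$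

So switching any non-empty set of improvable states to improving actions strictly improves the policy. If $\mathbf{IS}(\pi)=\emptyset$, then $\pi$ is optimal.

**Definition 3 (policy iteration, Howard's rule).** Policy iteration (PI) starts from some policy. While $\mathbf{IS}(\pi)\ne\emptyset$, it switches some non-empty set of improvable states to improving actions; each such switch is one iteration. No policy is visited twice. *Howard's PI* switches every improvable state in every iteration. With two actions this means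
$$\pi'(s)=1-\pi(s)\ \text{ for } s\in\mathbf{IS}(\pi),\qquad \pi'(s)=\pi(s)\ \text{ otherwise.}$$

Thus a Howard step gives each state its strictly better action, and a state with a tie keeps its action.

*Example 1, continued.* From $(0,0)$ Howard's PI goes to $(0,1)$. There $V(s)=1$, $V(t)=2$, $Q(s,1)=\frac14+1=\frac54>1$ and $Q(t,0)=1<2$, so the next policy is $(1,1)$. There $V(s)=\frac54$, $V(t)=2$, $Q(s,0)=\frac12+\frac58=\frac98<\frac54$ and $Q(t,0)=1<2$. This policy is optimal, after two iterations.

## 2. Total reward up to a terminal state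

Most of the work is cleaner without discounting, so we fix the convention that makes $\gamma=1$ meaningful.

**Definition 4 (proper MDP, trivial state).** Let $\bot$ be an absorbing state with reward $0$. The MDP is *proper* if under every policy $\bot$ is reachable from every state. A state is *trivial* if its two actions are identical copies.

In a proper MDP the chain of any policy is finite, so $\bot$ is reached almost surely and in finite expected time. The transition matrix restricted to the other states has powers tending to $0$, so for $\gamma=1$ the value equations with $V(\bot)=0$ have a unique solution, the expected total reward. We define $Q$, $\mathbf{IS}$ and the Howard step for $\gamma=1$ by the same formulas. A trivial state ties exactly, for every $\gamma$, and is never improvable.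

*Example 2 (the loop).* Let $A$ move to $B$ with reward $0$. Let $B$ collect $pR$, then move to $A$ with probability $1-p$ and to $\bot$ with probability $p$, where $0<p<1$. For $\gamma=1$, $V(A)=V(B)$ and $V(B)=pR+(1-p)V(A)$, so both values equal $R$: the loop collects tiny amounts for a long time, $2/p$ steps on average from $A$, and they add up to $R$. With discounting, $V(B)=pR/(1-\gamma^2(1-p))$, which is close to $R$ only when $1-\gamma$ is small compared with $p$. If both actions of $A$ and $B$ were as described, both states would be trivial.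

## 3. Exponentially many iterations with two actions

How long can Howard's PI run on a 2-action MDP? The paper "Batch-Switching Policy Iteration" (https://www.cse.iitb.ac.in/~shivaram/papers/kmg_ijcai_2016.pdf) is the source of the following problem: *do there exist a constant $c>1$ and, for infinitely many $n$, an $n$-state 2-action MDP with an initial policy from which Howard's PI takes at least $c^n$ iterations before reaching an optimal policy?*

The bounds that come with the problem are these. On $n$-state 2-action MDPs Howard's PI takes at most $(2+o(1))2^n/n$ iterations, and the tightest lower bound recorded is $\Omega(n)$ [Hansen and Zwick, 2010]. Hollanders et al. [2012], adapting a construction by Fearnley [2010], obtain $\Omega(2^{n/7})$ iterations, but with as many as $\Omega(n)$ actions in some states. For Simple PI, which switches only the improvable state of highest index, Melekopoglou and Condon [1994] show $\Omega(2^{n/2})$ on 2-action MDPs.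

The answer is yes, with $c=2^{1/6}\approx1.122$, for every $n\ge40$.

**Theorem 1.** For every even $m\ge2$ there is a 2-action MDP with $n=6m+4$ states and rational data, in which every $\gamma\in[1-2^{-28m-61},1)$ may be used as discount factor, and an initial policy from which Howard's PI performs at least $(m+2)(2^m-1)$ iterations. Consequently, for every $n\ge40$ there are an $n$-state 2-action MDP and an initial policy on which Howard's PI takes at least $2^{n/6}$ iterations.

## 4. One and two states by hand

For $n=1$ there are two policies, hence at most one iteration.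

For $n=2$ Howard's PI makes at most two iterations, and Example 1 attains two. Let $s,t$ be the states. Note first that if a step switches exactly one state, that state is not improvable afterwards, since switching it back alone would return to the previous policy.

Suppose the first step from $\pi$ switches both states. If there is a second step, it cannot switch both, since that would revisit $\pi$; say it switches only $s$, and leads to $\pi''$. At $\pi''$ the state $s$ is not improvable, and switching $t$ would lead to $\pi$. So $\pi''$ is optimal.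

Suppose the first step switches only $s$. Then only $t$ can be switched in the second step, and after that only $s$ can be improvable. A third step would therefore lead to $\pi$ with $t$ switched. But $t\notin\mathbf{IS}(\pi)$, so by Fact 1 this policy is no better than $\pi$, a contradiction.

So Howard's rule already skips policies for $n=2$. To get an exponential run we want the policies to spell out a binary counter. The difficulty is that Howard's rule switches everything that looks good at once, while a counter changes its bits in a prescribed order.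

## 5. A two-state bit, and why a constant bias cannot hold it open

The loop of Example 2 is a natural memory cell. Give $A$ and $B$ an exit as the other action. Let $e$ be the value of the next level, $a$ the value of exiting from $A$ (action 0) and $b$ the value of exiting from $B$ (action 0). Action 1 moves $A$ to $B$. Action 1 of $B$ collects $pR$, moves to $A$ with probability $1-p$, and with probability $p$ moves on to the value $e$. Thus, with $\gamma=1$,
$$Q(A,0)=a,\quad Q(A,1)=B,\quad Q(B,0)=b,\quad Q(B,1)=A+p(R+e-A).$$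
(State names also denote values.) The bit is closed if $(A,B)$ plays $(1,1)$; both values are then $R+e$. Otherwise it is open, in state $\alpha=(0,1)$, $\beta=(1,0)$ or $(0,0)$.

Take many such bits and let an open bit be a 0 and a closed bit a 1. The first hope is that, by choosing $a$ and $b$ well, we can keep the high bits open until it is their turn. It fails at a precise point.

**Observation 1.** Let $a,b,e$ be constants with $a,b<R+e$. Then from any open state the bit closes within two Howard steps, and a closed bit stays closed.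

*Proof.* Put $b^1=a+p(R+e-a)>a$, the value of $Q(B,1)$ when $A$ exits. A closed bit stays closed because $a,b<R+e$.

In $\alpha$: $Q(A,1)=b^1>a$, so $A$ switches to 1. If $b\le b^1$, then $B$ stays at 1 and the bit closes. If $b>b^1$ we get $\beta$ with $b>a$. Then $A$ stays at 1, while $Q(B,1)=b+p(R+e-b)>b$ switches $B$ to 1: closed.

In $\beta$: $B$ switches to 1, by the inequality just used. If $a\le b$, then $A$ stays at 1 and the bit closes. If $a>b$ we get $\alpha$ with $b<a<b^1$, and it closes in the next step.

In $(0,0)$: $A$ switches iff $b>a$, and $B$ switches iff $b^1>b$. If $b\le a$ we get $\alpha$ with $b<b^1$, closed next. If $a<b<b^1$ the bit closes at once. If $b\ge b^1>a$ we get $\beta$ with $a<b$, closed next. $\square$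

The proof says what is needed. From $\alpha$ the bit survives exactly if $b>b^1$, which means $b-a>p(R+e-a)\approx pR$; it is then in $\beta$. From $\beta$ it survives exactly if $a>b$; it is then in $\alpha$. So *the sign of $a-b$ must alternate from one iteration to the next*.

The Observation shows a second obstruction. When a counter sets bit $i$, it must clear all lower bits, but a closed bit whose loop pays out into the same $e$ as its exits is better than exiting by about $R$ and never opens. The loop of bit $j$ must pay out into a value $r_{j+1}$ that for a moment falls behind the exit value $e_{j+1}$ by more than $R_j$.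

## 6. An alternating drive, a clock that ends at the threshold, and two chains

Here is the plan that meets both requirements.

*The drive.* Let the exit of $A_j$ go to a state $X$ with a tiny probability $q$, and the exit of $B_j$ to a state $Y$ with probability $q$, and otherwise to $e_{j+1}$. Then $a_j-b_j\approx q(x-y)$, where $x,y$ are the values of $X,Y$. The drive $x-y$ is the same for all bits. Choose $p_j$ so that $p_jR_j=q\varepsilon/2$. An open bit then survives in $\alpha$ if $x-y$ is clearly below $-\varepsilon/2$, and in $\beta$ if $x-y$ is clearly above $0$.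

*The clock.* States $c_1,\dots,c_m$ switch on one per iteration, and each makes $x-y$ jump across zero: $-\varepsilon,+\varepsilon,-\varepsilon,\dots$. The last value, with $m$ even, is not $-\varepsilon$ but $-\varepsilon/2$, exactly the threshold in state $\alpha$. Then a tiny term $\rho_j$ decides which bits close. It compares the counter's content below bit $j$ with "all ones", and has the closing sign only for the lowest open bit.

*The reset.* A state $s_j$ copies $A_j$ one iteration late. A pair $M,M'$ averages the $A_j$ and the $s_j$ respectively. When a bit has just closed, $M-M'$ jumps to about $2$ for one iteration, and this switches off all clock states at once.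

*Two chains.* The exits follow a chain $e_1,\dots,e_m$ that reads the $A_j$; the loops pay out into a chain $r_2,\dots,r_m$ that reads the late copies $s_j$. After bit $i$ closes, $e_i$ rises by $4^i$ one iteration before $r_i$ does. Since $4^i=4\cdot4^{i-1}>R_{i-1}=2\cdot4^{i-1}$, bit $i-1$ opens; then the same happens to bit $i-2$, and so on downwards, one bit per iteration, while the clock is running.

## 7. The MDP with $6m+4$ states

Fix $m\ge2$ even. The constants are as follows.

* $R_j=2\cdot4^j$ and $w_j=4^{-j}$ for $1\le j\le m$, so $\sum_jw_j<\frac13$ and $w_jR_j=2$; $K=4^{m+1}$.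
* $\varepsilon=\frac1{8m}$; $\varepsilon_k=\varepsilon$ for $0\le k<m$, and $\varepsilon_m=\varepsilon/2$.
* $\eta=\frac1{2m}$ and $h_k=1-(k-1)\eta\in(\frac12,1]$; $\delta_k=\varepsilon_{k-1}+\varepsilon_k\le2\varepsilon$ and $v_k=\delta_k/h_k\le4\varepsilon$ for $1\le k\le m$. Hence $\sum_kv_k\le4\varepsilon m=\frac12$.
* $\lambda=\varepsilon/16=\frac1{128m}$, $\lambda_j=\lambda4^{-j}$, $\Gamma_j=\sum_{1\le k<j}4^k-2$, so $-2\le\Gamma_j<4^j/3$ and $|\Gamma_j|\le4^j$.
* $q=\lambda4^{-m}/(8K)$, $\theta=4qK=\frac12\lambda4^{-m}$, and $p_j=q\varepsilon/(2R_j)$, so $p_jR_j=q\varepsilon/2$.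

The quantity $4qK=\theta$ will bound all noise. Since $\lambda\le\frac1{256}$ and $4^{-m}\le\frac1{16}$, we have $\theta<10^{-3}$ and $\theta\le\lambda/32=\varepsilon/512$.

The states are $e_1,\dots,e_m$; $r_2,\dots,r_m$ (there is no $r_1$); $s_j,A_j,B_j$ for $1\le j\le m$; $c_1,\dots,c_m$; and $M,M',X,Y,\bot$. Their number is $m+(m-1)+3m+m+5=6m+4$. Put $e_{m+1}=r_{m+1}=\bot$, where $\bot$ is absorbing with reward $0$. Rewards not shown are $0$; "w.p." means with probability.

| state | action 0 | action 1 |
|---|---|---|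
| $e_j$ | $\to e_{j+1}$ | reward $-4^j$, $\to A_j$ |
| $r_j$ | $\to r_{j+1}$ | reward $-4^j$, $\to s_j$ |
| $s_j$ | reward $\theta$, $\to e_{j+1}$ | $\to A_j$ |
| $A_j$ | reward $-q\lambda_j\Gamma_j$; $\to e_{j+1}$ w.p. $1-q-q\lambda_j$, $X$ w.p. $q$, $e_1$ w.p. $q\lambda_j$ | $\to B_j$ |
| $B_j$ | $\to e_{j+1}$ w.p. $1-q$, $Y$ w.p. $q$ | reward $p_jR_j$; $\to A_j$ w.p. $1-p_j$, $r_{j+1}$ w.p. $p_j$ |
| $c_1$ | $\to M$ | reward $1$, $\to M'$ |
| $c_k,\ k\ge2$ | $\to M$ | reward $-\eta$, $\to c_{k-1}$ |

The remaining states are trivial.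

* $M$: $\to A_j$ w.p. $w_j$, the rest to $\bot$.
* $M'$: $\to s_j$ w.p. $w_j$, the rest to $\bot$.
* $X$: $\to c_k$ w.p. $v_k$ for odd $k$, the rest to $M$.
* $Y$: reward $\varepsilon$; $\to c_k$ w.p. $v_k$ for even $k$, the rest to $M'$.
* $\bot$: as above.

*The MDP is proper.* From $M,M'$ the state $\bot$ is reached directly. From each $c_k$ one reaches $M$ or $M'$, hence also from $X,Y$. For the levels use downward induction on $j$. From $A_j$ or $B_j$ one reaches $r_{j+1}$ with positive probability if the pair plays $(1,1)$, and $e_{j+1}$ otherwise. From $s_j$ one reaches $e_{j+1}$ or $A_j$; from $e_j$, $e_{j+1}$ or $A_j$; from $r_j$, $r_{j+1}$ or $s_j$.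

Sections 8–10 take $\gamma=1$. State names also denote values, $x,y$ are the values of $X,Y$, $\mu=M-M'$, and $e_{m+1}=r_{m+1}=0$.

*Example 3 ($m=2$).* Here $\varepsilon=\frac1{16}$, $R_1=8$, $R_2=32$, $K=64$, $\eta=\frac14$, $h=(1,\frac34)$, $\delta=(\frac18,\frac3{32})$, $v=(\frac18,\frac18)$, $\Gamma_1=-2$, $\Gamma_2=2$, $\lambda=2^{-8}$ and $q=2^{-21}$. Suppose for a moment that $M=M'$. With both $c_k$ playing 0, $x-y=-\varepsilon=-\frac1{16}$. If $c_1$ switches on, $c_1=M'+1$ and $x$ gains $v_1h_1=\frac18$, so $x-y=+\frac1{16}$. If $c_2$ follows, $c_2=M'+\frac34$ and $y$ gains $v_2h_2=\frac3{32}$, so $x-y=-\frac1{32}=-\varepsilon/2$.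

## 8. Open and closed bits, clean and lagging policies

**Definition 5 (states of a bit).** Bit $j$ is *closed* if $(A_j,B_j)$ plays $(1,1)$. Otherwise it is *open*, in state $\alpha=(0,1)$, $\beta=(1,0)$ or $(0,0)$.

From the table,
$$a_j:=Q(A_j,0)=e_{j+1}+q(x-e_{j+1}+\rho_j),\qquad \rho_j=\lambda_j(e_1-e_{j+1}-\Gamma_j),\tag{1}$$
$$b_j:=Q(B_j,0)=e_{j+1}+q(y-e_{j+1}),\tag{2}$$
$$Q(A_j,1)=B_j,\qquad Q(B_j,1)=A_j+p_j(R_j+r_{j+1}-A_j).\tag{3}$$
In a closed bit, (3) gives $A_j=B_j=R_j+r_{j+1}$. In an open bit, $(A_j,B_j)$ has values $\bigl(a_j,\ a_j+p_j(R_j+r_{j+1}-a_j)\bigr)$ in $\alpha$, $(b_j,b_j)$ in $\beta$ and $(a_j,b_j)$ in $(0,0)$. In particular $A_j\in\{a_j,b_j\}$ for open bits.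

**Definition 6 (admissible, clean, lagging).** A policy is *admissible* if

1. all values $e_j,r_j,s_j$, and $R_j+r_{j+1}$ for closed $j$, lie in $[0,K]$;
2. $s_j$ plays 0 for open bits and 1 for closed bits, except possibly for one *lagging* closed bit $i$ with $s_i$ playing 0 and $e_{i+1}=r_{i+1}$;
3. for some $\kappa\in\{0,\dots,m\}$, the *clock*, $c_1,\dots,c_\kappa$ play 1 and $c_{\kappa+1},\dots,c_m$ play 0.

It is *clean* if there is no lagging bit, and *lagging* otherwise.

*Example 4 ($m=2$).* Let bit 1 be closed with $s_1,e_1$ playing 1, let bit 2 be in $\alpha$ with $s_2,e_2,r_2$ playing 0, and let the clock be $0$. Then $e_2=r_2=0$, $A_1=B_1=s_1=8$, $e_1=-4+8=4$, $s_2=\theta$ and $A_2=a_2$. All required values lie in $[0,64]$, so the policy is clean and admissible. Here $M=2+a_2/16$ and $M'=2+\theta/16$, so $\mu=(a_2-\theta)/16$ is tiny. Now close bit 2, leave $s_2,e_2,r_2$ at 0, and set the clock to $2$. Then $A_2=B_2=32$, $s_2=\theta$, $e_3=r_3=0$: bit 2 lags, and $\mu=\frac{32-\theta}{16}=2-\theta/16$.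

The next lemma makes this precise: it bounds the noise, and computes the two signals $\mu$ and $x-y$.

**Lemma 1.** In an admissible policy:

(i) $|x|,|y|\le K$, and $|a_j-e_{j+1}|,|b_j-e_{j+1}|\le3qK$ for all $j$.

(ii) If the policy is clean, $|\mu|\le3qK$; if it is lagging, $\mu\ge\frac32$.

(iii) $x-y=(-1)^{\kappa+1}\varepsilon_\kappa+g\mu$ with some $g\in[\frac12,1]$.

*Proof.* First, the clock states. For $k\le\kappa$ we have $c_1=M'+1=M'+h_1$ and, by induction, $c_k=c_{k-1}-\eta=M'+h_k$. For $k>\kappa$, $c_k=M$.

(i) Let $z=\max(|x|,|y|)$. If $j$ is closed, $A_j\in[0,K]$. If $j$ is open, $A_j$ is $a_j$ or $b_j$, an average of numbers of modulus at most $\max(K,z)$ plus a reward of modulus at most $q\lambda_j|\Gamma_j|\le1$. Since $\sum w_j<\frac13$, $|M|\le\frac13(\max(K,z)+1)$; and $|M'|\le K/3$ because $s_j\in[0,K]$. Now $x$ is an average of $M$ and of numbers equal to $M$ or $M'+h_k$ with $h_k\le1$, and $y$ is $\varepsilon$ plus an average of numbers equal to $M'$, $M$ or $M'+h_k$. Hence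
$$z\le\tfrac13(\max(K,z)+1)+1+\varepsilon .$$
If $z>K$, this gives $\frac23z\le\frac43+\varepsilon$, so $z\le\frac32(\frac43+\varepsilon)<3<K$, a contradiction. So $z\le K$. Next, $|\rho_j|\le\lambda_j(K+4^j)\le K$. By (1) and (2), $|a_j-e_{j+1}|\le q(2K+K)$ and $|b_j-e_{j+1}|\le2qK$.

(ii) We have $\mu=\sum_jw_j(A_j-s_j)$. For an open bit, $s_j=\theta+e_{j+1}=4qK+e_{j+1}$ and $|A_j-e_{j+1}|\le3qK$, so $A_j-s_j\in[-7qK,-qK]$. For a closed bit that does not lag, $s_j=A_j$. So in a clean policy $|\mu|\le\frac73qK$. A lagging bit contributes $w_i(R_i+r_{i+1}-\theta-e_{i+1})=w_i(R_i-\theta)\ge2-\theta/4$, hence then $\mu\ge2-\theta/4-\frac73qK\ge\frac32$.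

(iii) Insert the values of $c_k$, using $v_kh_k=\delta_k$ and $M=M'+\mu$:
$$x=M'+\sum_{\text{odd }k\le\kappa}\delta_k+\mu\Bigl(1-\sum_{\text{odd }k\le\kappa}v_k\Bigr),\qquad y=M'+\varepsilon+\sum_{\text{even }k\le\kappa}\delta_k+\mu\sum_{\text{even }k>\kappa}v_k .$$
Since $\varepsilon=\varepsilon_0$, the part of $x-y$ without $\mu$ is
$$-\varepsilon_0+\sum_{k\le\kappa}(-1)^{k+1}(\varepsilon_{k-1}+\varepsilon_k)=(-1)^{\kappa+1}\varepsilon_\kappa$$
by telescoping. The coefficient of $\mu$ is $g=1-\sum_{\text{odd }k\le\kappa}v_k-\sum_{\text{even }k>\kappa}v_k$, which lies in $[\frac12,1]$ because $\sum_kv_k\le\frac12$. $\square$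

## 9. One Howard step, gadget by gadget

We now find the better action of each state in an admissible policy. First the clock: it advances while the policy is clean, and a lagging bit resets it.

**Lemma 2 (clock).** One Howard step from a clean admissible policy changes the clock $\kappa$ to $\min(\kappa+1,m)$. From a lagging admissible policy with $\kappa=m$, the clock becomes $0$.

*Proof.* Let $k\le\kappa+1$. Then $Q(c_k,1)=M'+h_k$: for $k=1$ this is $M'+1$, and for $k\ge2$ it is $c_{k-1}-\eta=M'+h_{k-1}-\eta$, since $k-1\le\kappa$. Also $Q(c_k,0)=M$. The difference is $h_k-\mu$. It is at least $\frac12-3qK\ge\frac14$ if the policy is clean, and at most $1-\frac32=-\frac12$ if it is lagging. Let $k\ge\kappa+2$. Then $c_{k-1}=M$, so $Q(c_k,1)=M-\eta<M=Q(c_k,0)$. $\square$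

Next, a closed bit is stable as long as the two chains agree above it.

**Lemma 3 (closed bits).** If in an admissible policy bit $j$ is closed, $s_j,e_j,r_j$ (those that exist) play 1, and $e_{j+1}=r_{j+1}=:e$, then no state of bit $j$ switches. If only $s_j$ and $e_j$ are known to play 1, then $A_j,B_j,s_j,e_j$ do not switch.

*Proof.* $A_j=B_j=s_j=R_j+e$. The alternatives for $A_j,B_j,s_j$ are $a_j,b_j\le e+3qK$ and $\theta+e$, all smaller. For $e_j$ and for $r_j$, action 1 gives $-4^j+R_j+e=e+4^j$ and action 0 gives $e$. The action of $r_j$ was used only for $r_j$ itself. $\square$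

Finally the open bits, where the drive acts. Part (a) is the alternation $\beta\to\alpha$, part (b) is $\alpha\to\beta$, and part (c) is the decision at the threshold.

**Lemma 4 (open bits).** In an admissible policy let bit $j$ be open, let $s_j$ and $e_j$ play 0, let $e_{j+1}=r_{j+1}=:e$, and let $|\rho_j|\le2\lambda=\varepsilon/8$. Then $s_j,e_j$ do not switch, and $r_j$ (if it exists) plays 0 after the step, whatever it played before. Moreover:

(a) If $x-y\ge\varepsilon/2$, states $\beta$ and $(0,0)$ both become $\alpha$. The hypothesis $x-y\ge\varepsilon/2$ holds in a clean policy with $\kappa$ odd.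

(b) If the policy is clean, $\kappa$ is even and $\kappa<m$, states $\alpha$ and $(0,0)$ both become $\beta$.

(c) If the policy is clean, $\kappa=m$ and the bit is in $\alpha$, it becomes $\beta$ if $\rho_j\le-2\lambda_j$, and becomes closed if $\rho_j=2\lambda_j$.

*Proof.* Since $A_j\le e+3qK$ and $\theta=4qK$, $Q(s_j,0)=\theta+e\ge A_j+qK=Q(s_j,1)+qK$. This is what the bonus $\theta$ is for. Further $Q(e_j,1)=-4^j+A_j\le e-4^j+3qK<e=Q(e_j,0)$ and, as $s_j$ plays 0, $Q(r_j,1)=-4^j+\theta+e<e=Q(r_j,0)$.

(a) By (1) and (2), $a_j-b_j=q(x-y+\rho_j)\ge q(\frac\varepsilon2-\frac\varepsilon8)=\frac38q\varepsilon>0$.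

In $\beta$ both values are $b_j$. So $Q(A_j,0)=a_j>b_j=Q(A_j,1)$ and $Q(B_j,1)=b_j+p_j(R_j+e-b_j)>b_j=Q(B_j,0)$. The result is $\alpha$.

In $(0,0)$ the values are $a_j,b_j$. So $Q(A_j,1)=b_j<a_j$ and $Q(B_j,1)=a_j+p_j(R_j+e-a_j)>a_j>b_j=Q(B_j,0)$. The result is $\alpha$.

If the policy is clean and $\kappa$ is odd, then $\kappa<m$ because $m$ is even, and Lemma 1 gives $x-y\ge\varepsilon-3qK\ge\varepsilon/2$.

(b), (c) In $\alpha$ and in $(0,0)$ we have $A_j=a_j$, so $Q(B_j,1)=b_j^1:=a_j+p_j(R_j+e-a_j)>a_j$. We compare it with $Q(B_j,0)=b_j$. By (1) and (2), $b_j-a_j=-q(x-y+\rho_j)$, and by Lemma 1(iii) with $\kappa$ even $x-y=-\varepsilon_\kappa+g\mu$. With $p_jR_j=q\varepsilon/2$ this gives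
$$b_j-b_j^1=q\Bigl[\varepsilon_\kappa-\frac\varepsilon2-\rho_j+\xi_j\Bigr],\qquad \xi_j=-g\mu-\frac\varepsilon2\cdot\frac{e-a_j}{R_j},\tag{4}$$
where $|\xi_j|\le3qK+qK=\frac12\lambda4^{-m}$, because the policy is clean and $|e-a_j|\le3qK$.

Let $\kappa<m$. The bracket in (4) is at least $\frac\varepsilon2-\frac\varepsilon8-\frac12\lambda4^{-m}\ge\frac\varepsilon4$, so $b_j>b_j^1$ and $B_j$ plays 0 next. In $\alpha$, $Q(A_j,1)=B_j=b_j^1>a_j$; in $(0,0)$, $Q(A_j,1)=b_j>b_j^1>a_j$. So $A_j$ plays 1 next. The result is $\beta$ in both cases.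

Let $\kappa=m$ and let the bit be in $\alpha$. Again $Q(A_j,1)=b_j^1>a_j$, so $A_j$ switches to 1. Now $\varepsilon_m=\varepsilon/2$, so the bracket is $-\rho_j+\xi_j$. If $\rho_j\le-2\lambda_j$, it is at least $2\lambda_j-\frac12\lambda4^{-m}>0$, since $\lambda_j\ge\lambda4^{-m}$. Then $B_j$ switches to 0, giving $\beta$. If $\rho_j=2\lambda_j$, it is at most $-2\lambda_j+\frac12\lambda4^{-m}<0$, so $B_j$ stays at 1 and the bit closes. $\square$

We verify the hypothesis on $\rho_j$ through the following remark. If $|e_1-e_{j+1}|\le4^j$, then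
$$|\rho_j|\le\lambda_j(4^j+4^j)=2\lambda.\tag{5}$$

## 10. One increment of the counter

For $C\subseteq\{1,\dots,m\}$ let $E_j(C)=\sum_{k\ge j,\,k\in C}4^k$.

**Definition 7 (counter policies).** $\Sigma(C,\kappa)$ is the policy in which

* for $j\in C$, all of $A_j,B_j,s_j,e_j,r_j$ play 1;
* for $j\notin C$, $s_j,e_j,r_j$ play 0, and bit $j$ is in state $\alpha$ if $\kappa$ is even and $\beta$ if $\kappa$ is odd (the *phase* of $\kappa$);
* the clock is $\kappa$.

The first policy of Example 4 is $\Sigma(\{1\},0)$ for $m=2$.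

In $\Sigma(C,\kappa)$ we have $e_j=r_j=E_j(C)$, by downward induction. If $j\in C$, then $A_j=s_j=R_j+E_{j+1}$, and $e_j$ and $r_j$ equal $-4^j+R_j+E_{j+1}=4^j+E_{j+1}$; if $j\notin C$, then $e_j=e_{j+1}$ and $r_j=r_{j+1}$. The policy is clean and admissible: $E_j<K/3$; $s_j=\theta+E_{j+1}\le K$ for $j\notin C$; and $R_j+E_{j+1}\le2\cdot4^m\le K$. The last bound is clear for $j=m$, and for $j<m$ it follows from $2\cdot4^j+\frac{4^{m+1}-4^{j+1}}3=\frac{4^{m+1}+2\cdot4^j}3\le\frac32\cdot4^m$. For $j\notin C$, $e_1-e_{j+1}=\sum_{k<j,\,k\in C}4^k\in[0,4^j)$, so $|\rho_j|\le2\lambda$ by (5).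

Let $C\ne\{1,\dots,m\}$, $i=\min\{j:j\notin C\}$ and $C'=(C\cup\{i\})\setminus\{1,\dots,i-1\}$: the binary increment.

**Step 1 (waiting).** This step shows that the counter keeps its content while the clock advances: for every $C$ and $\kappa<m$, $\Sigma(C,\kappa)\mapsto\Sigma(C,\kappa+1)$.

*Proof.* Lemma 2 advances the clock and Lemma 3 keeps the closed bits. If $\kappa$ is odd, open bits are in $\beta$ and become $\alpha$ by Lemma 4(a). If $\kappa$ is even, they are in $\alpha$ and become $\beta$ by Lemma 4(b). $\square$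

**Step 2 (closing).** This step shows that at clock $m$ exactly the lowest open bit closes: $\Sigma(C,m)\mapsto P_0$, where $P_0$ agrees with $\Sigma(C,m)$ except that bit $i$ is closed (with $s_i,e_i,r_i$ still playing 0) and every open bit $j>i$ is in $\beta$.

*Proof.* As $m$ is even, open bits are in $\alpha$. All bits below $i$ are closed and $i\notin C$, so $e_1-e_{i+1}=\sum_{1\le k<i}4^k$. Hence $e_1-e_{i+1}-\Gamma_i=2$ and $\rho_i=2\lambda_i$. For an open bit $j>i$, both $i$ and $j$ are missing from $C$, so $e_1-e_{j+1}\le\sum_{1\le k<j}4^k-4^i$. Hence $e_1-e_{j+1}-\Gamma_j\le2-4^i\le-2$ and $\rho_j\le-2\lambda_j$. Lemma 4(c) closes bit $i$ and sends the others to $\beta$. Lemma 3 keeps the bits in $C$, and by Lemma 2 the clock stays at $m$. $\square$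

**Step 3 (clock reset).** This step shows that the lag of bit $i$ resets the clock without letting another bit close: $P_0\mapsto P_1$, where $P_1$ has clock $0$; bit $i$ is closed with $s_i=1$, $e_i=1$, $r_i=0$ (if it exists); every open bit $j>i$ is in $\alpha$; everything else is unchanged.

*Proof.* In $P_0$ the states $e_i,r_i$ still play 0, so still $e_j=r_j=E_j(C)$ for all $j$. The policy is admissible with lagging bit $i$ and $\kappa=m$: $s_i=\theta+E_{i+1}$, $e_{i+1}=r_{i+1}$, and $R_i+E_{i+1}\le K$ as before. By Lemma 2 the clock becomes $0$.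

Bit $i$: $A_i=B_i=R_i+E_{i+1}$ exceeds $a_i,b_i\le E_{i+1}+3qK$, so $A_i,B_i$ stay. $Q(s_i,1)=R_i+E_{i+1}>\theta+E_{i+1}$, so $s_i$ switches. $Q(e_i,1)=4^i+E_{i+1}>E_{i+1}$, so $e_i$ switches. $Q(r_i,1)=-4^i+s_i=-4^i+\theta+E_{i+1}<E_{i+1}$, so $r_i$ stays at 0: it reads the late copy.

Open bits $j>i$ are in $\beta$, with $|\rho_j|\le2\lambda$ as before. By Lemma 1 with $\kappa=m$, $x-y\ge-\frac\varepsilon2+\frac12\cdot\frac32\ge\frac\varepsilon2$, so Lemma 4(a) gives $\alpha$. Bits in $C$ stay by Lemma 3. $\square$

If $i=1$, there is no lower bit and no $r_1$, and $P_1=\Sigma(C',0)$. From now on let $i\ge2$ and put $E=4^i+E_{i+1}(C)=E_i(C')$. The lower bits must open.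

*Example 5 ($m=4$, $C=\{1,2\}$, $i=3$).* In $P_1$, $e_3=-64+128=64$ while $r_3=0$; and $r_2=e_2=16$, $e_1=20$. Bit 2 is closed with value $R_2+r_3=32$, but its exit is worth about $e_3=64$: it opens. Bit 1 has value $8+r_2=24$ against an exit of about $e_2=16$: it stays. One step later $e_3=r_3=64$ and $e_2=64$, but $r_2=-16+s_2=48+\theta$. Now bit 1 has value $56+\theta$ against an exit of about $64$: it opens.

**Definition 8 (cascade policies).** For $1\le\ell\le i-1$ let $W_\ell$ be the policy with clock $\kappa=i-\ell$ such that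

* bits $j\ge i$ are as in $\Sigma(C',\kappa)$;
* bits $\ell<j<i$ are open in the phase of $\kappa$, with $s_j,e_j,r_j$ playing 0;
* bit $\ell$ is in $(0,0)$, with $s_\ell,e_\ell$ playing 0 and $r_\ell$ playing 1 (if $\ell\ge2$);
* bits $j<\ell$ are closed, with $s_j,e_j,r_j$ playing 1.

In Example 5 the two policies after $P_1$ will be $W_2$ and $W_1$.

**Step 4 (the cascade starts).** This step opens bit $i-1$: $P_1\mapsto W_{i-1}$.

*Proof.* Values in $P_1$. For $j>i$, $e_j=r_j=E_j(C)$. As $r_i$ plays 0, $r_i=E_{i+1}(C)=E_i(C)$; as $e_i$ plays 1, $e_i=-4^i+R_i+E_{i+1}(C)=E$. For $j<i$ the bit is closed and its loop pays into the $r$-chain, so $A_j=s_j=R_j+r_{j+1}$ and $e_j=4^j+r_{j+1}$, and $r_j$ has the same value for $j\ge2$. Thus $r_j=E_j(C)$ for all $j\ge2$, and $e_j=E_j(C)$ for $j\ne i$. The policy is clean and admissible with $\kappa=0$. For open $j>i$, $e_1-e_{j+1}=E_1(C)-E_{j+1}(C)\in[0,4^j)$, so $|\rho_j|\le2\lambda$ by (5).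

* *Clock and outer bits.* The clock becomes $1$. Open $j>i$ go from $\alpha$ to $\beta$ by Lemma 4(b). For closed $j>i$ and for $j\le i-2$ we have $e_{j+1}=r_{j+1}$, and Lemma 3 applies.
* *Bit $i$.* Since $e_{i+1}=r_{i+1}$, the states $A_i,B_i,s_i,e_i$ stay by Lemma 3. $Q(r_i,1)=-4^i+R_i+E_{i+1}(C)=E>r_{i+1}=Q(r_i,0)$, so $r_i$ switches to 1.
* *Bit $i-1$.* $A_{i-1}=B_{i-1}=s_{i-1}=R_{i-1}+r_i=2\cdot4^{i-1}+E-4^i=E-2\cdot4^{i-1}$. The alternatives are $a_{i-1},b_{i-1}\ge E-3qK$ and $\theta+E$, all larger, so $A_{i-1},B_{i-1},s_{i-1}$ switch to 0. $Q(e_{i-1},0)=E>E-3\cdot4^{i-1}=Q(e_{i-1},1)$, so $e_{i-1}$ switches to 0. If $i-1\ge2$, then $Q(r_{i-1},1)=-4^{i-1}+s_{i-1}=4^{i-1}+r_i>r_i=Q(r_{i-1},0)$, so $r_{i-1}$ stays at 1.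

This is $W_{i-1}$. $\square$

**Step 5 (the cascade runs down).** This step opens the remaining lower bits one by one: $W_\ell\mapsto W_{\ell-1}$ for $2\le\ell\le i-1$, and $W_1\mapsto\Sigma(C',i)$.

*Proof.* Values in $W_\ell$. For $j\ge i$, $e_j=r_j=E_j(C')$. For $\ell<j<i$, $e_j=r_j=E$. Next $e_\ell=E$, $s_\ell=\theta+E$ and, if $\ell\ge2$, $r_\ell=-4^\ell+s_\ell=E-4^\ell+\theta$. For $j<\ell$, $A_j=s_j=R_j+r_{j+1}$ and $e_j=4^j+r_{j+1}$, with $r_j=e_j$ if $j\ge2$, so
$$e_j=\sum_{j\le k<\ell}4^k+E-4^\ell+\theta\in[0,E],$$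
because $E\ge4^i>4^\ell$ and $\sum_{1\le k<\ell}4^k+\theta=\frac{4^\ell-4}3+\theta<4^\ell$. Likewise $r_\ell\in[0,E]$. For $j<\ell$, $0\le R_j+r_{j+1}\le2\cdot4^j+E\le K$, as $E<K/3$. The other values are bounded as for $\Sigma(C',\kappa)$. So $W_\ell$ is clean and admissible.

*The terms $\rho_j$ of open bits.* We have $e_1-E\in(-4^\ell,0]$: this is the display with $j=1$ if $\ell\ge2$, and $e_1=E$ if $\ell=1$. For $\ell\le j<i$, $e_{j+1}=E$, so $|e_1-e_{j+1}|<4^\ell\le4^j$. For open $j>i$, $E-e_{j+1}\in[0,\sum_{1\le k<j}4^k]$ and $\ell<j$, so again $|e_1-e_{j+1}|\le4^j$. By (5), $|\rho_j|\le2\lambda$ in all cases. Note also $1\le\kappa=i-\ell\le m-1$.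

* *Clock.* It becomes $\kappa+1=i-(\ell-1)$.
* *Bits $j\ge i$ and $\ell<j<i$.* Here $e_{j+1}=r_{j+1}$. Closed ones stay by Lemma 3. Open ones move to the phase of $\kappa+1$ by Lemma 4(a) if $\kappa$ is odd and Lemma 4(b) if $\kappa$ is even, with $s_j,e_j,r_j$ playing 0.
* *Bit $\ell$.* Here $e_{\ell+1}=r_{\ell+1}=E$. By Lemma 4, $s_\ell,e_\ell$ stay at 0, $r_\ell$ becomes 0, and $(0,0)$ becomes $\alpha$ if $\kappa$ is odd and $\beta$ if $\kappa$ is even, the phase of $\kappa+1$.
* *Bit $\ell-1$ (if $\ell\ge2$).* $A_{\ell-1}=B_{\ell-1}=s_{\ell-1}=R_{\ell-1}+r_\ell=E-2\cdot4^{\ell-1}+\theta$. This is smaller than $a_{\ell-1},b_{\ell-1}\ge e_\ell-3qK=E-3qK$ and than $\theta+e_\ell=\theta+E$, so all three states switch to 0. $Q(e_{\ell-1},0)=E>E-3\cdot4^{\ell-1}+\theta=Q(e_{\ell-1},1)$, so $e_{\ell-1}$ switches to 0. $Q(r_{\ell-1},1)=4^{\ell-1}+r_\ell>r_\ell=Q(r_{\ell-1},0)$, so $r_{\ell-1}$ (if it exists) stays at 1.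
* *Bits $j\le\ell-2$.* Here $e_{j+1}=r_{j+1}$, and Lemma 3 applies.

The result is $W_{\ell-1}$ if $\ell\ge2$. If $\ell=1$, all bits below $i$ are open in the phase of $i$ and the clock is $i$: this is $\Sigma(C',i)$. $\square$

**Step 6 (counting).** This step adds up the iterations for $\gamma=1$. Start at $\Sigma(\emptyset,0)$. From the clock-$0$ policy of a counting cycle, which is $\Sigma(\emptyset,0)$ or some $P_1$, the clock advances by one per iteration up to $m$. If $P_1$ arose with $i\ge2$, the run first passes through Steps 4 and 5 to $\Sigma(C',i)$, with $i\le m$, and then through Step 1; otherwise it uses Step 1 only. In all cases it reaches $\Sigma(\cdot,m)$ after $m$ iterations. If the bit set is not full, Steps 2 and 3 take $2$ more iterations and give the next $P_1$. So each of the $2^m-1$ increments from $\emptyset$ to $\{1,\dots,m\}$ costs exactly $m+2$ iterations, and Howard's PI performs at least $(m+2)(2^m-1)$ iterations.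

*Example 6 ($m=2$).* The $4\cdot3=12$ iterations are
$$\Sigma(\emptyset,0)\to\Sigma(\emptyset,1)\to\Sigma(\emptyset,2)\to P_0\to\Sigma(\{1\},0)\to\Sigma(\{1\},1)\to\Sigma(\{1\},2)\to P_0\to P_1\to W_1\to\Sigma(\{2\},2)\to P_0\to\Sigma(\{1,2\},0),$$
where each $P_0$ belongs to the set just before it. At $\Sigma(\emptyset,2)$, $\rho_1=\lambda_1(0+2)=2\lambda_1$ and $\rho_2=\lambda_2(0-2)=-2\lambda_2$, so only bit 1 closes. At $\Sigma(\{1\},2)$, $\rho_2=\lambda_2(4-2)=2\lambda_2$, so bit 2 closes.

## 11. Margins, absorption time and discounting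

All comparisons at nontrivial states were strict. We now bound them from below, bound the effect of discounting from above, and compare.

**Step 7 (margins).** This step shows that at every policy from which a step was taken in Section 10, and every nontrivial state,
$$|Q(s,0)-Q(s,1)|\ge\Delta:=q\lambda4^{-m}=2^{-6m-19}m^{-2}.$$

*Proof.* The formula for $\Delta$ follows from $\lambda=\frac1{128m}$ and $q=\lambda4^{-2m}/32=2^{-4m-12}m^{-1}$. We go through all comparisons.

* Lemma 3: $R_j-3qK$, $R_j-\theta$, $4^j$, all $\ge1$. In Lemma 4 the states $e_j,r_j$ have margins at least $4^j-3qK$ and $4^j-\theta$, both $\ge1$.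
* Bits treated explicitly. Step 3: $R_i-3qK$, $R_i-\theta$, $4^i$, $4^i-\theta$. Step 4: $4^i$, $2\cdot4^{i-1}-3qK$, $2\cdot4^{i-1}+\theta$, $3\cdot4^{i-1}$, $4^{i-1}$. Step 5: $2\cdot4^{\ell-1}-\theta-3qK$, $2\cdot4^{\ell-1}$, $3\cdot4^{\ell-1}-\theta$, $4^{\ell-1}$. All are $\ge1$.
* $s_j$ of open bits in Lemma 4: at least $qK$.
* Clock states (Lemma 2): at least $\min(\frac14,\eta)$.
* Lemma 4(a): for $A_j$, and for $B_j$ in $(0,0)$, at least $a_j-b_j\ge\frac38q\varepsilon$. For $B_j$ in $\beta$, at least $p_j(R_j-3qK)\ge\frac14q\varepsilon$.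
* Lemma 4(b): for $B_j$, $b_j-b_j^1\ge\frac14q\varepsilon$. For $A_j$, at least $b_j^1-a_j\ge p_j(R_j-3qK)\ge\frac14q\varepsilon$.
* Lemma 4(c): for $A_j$, $b_j^1-a_j\ge\frac14q\varepsilon$. For $B_j$, at least $q(2\lambda_j-\frac12\lambda4^{-m})\ge q\lambda4^{-m}=\Delta$.

Since $qK\ge q\lambda4^{-m}$, $\frac14q\varepsilon=4q\lambda$ and $\eta=\frac1{2m}$, everything listed is at least $\Delta$. $\square$

**Step 8 (absorption time).** This step bounds, for every policy, the maximum $\Theta$ over initial states of the expected hitting time of $\bot$: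
$$\Theta\le2^{6m+20}m^3.\tag{6}$$

*Proof.* Let $p_*=p_m=q\varepsilon4^{-m-1}=2^{-6m-17}m^{-2}$, the smallest $p_j$. Fix a policy, and let $u$ be the maximum over initial states of the expected hitting time of $\{M,M',\bot\}$. Both $u$ and $\Theta$ are finite because the MDP is proper. Say that $e_j,r_j,s_j,A_j,B_j$ have level $j$. A *visit* to level $j$ ends when the level is left or when a jump from $A_j$ to $e_1$ occurs (also if $j=1$).

*One visit.* At most 2 steps are spent in $e_j,r_j,s_j$; the longest path is $r_j\to s_j\to A_j$. In $\{A_j,B_j\}$: if the pair does not play $(1,1)$, the visit ends after at most 2 steps there. If it plays $(1,1)$, every step at $B_j$ leaves the level with probability $p_j$, and every second step is at $B_j$, so the expected time is at most $2/p_j$. Hence a visit lasts at most $2/p_*+2$ steps in expectation. It ends in level $j+1$ (or $\bot$ if $j=m$), in $X$ or $Y$, or by a jump to $e_1$. A jump happens only under action 0 of $A_j$, which always ends the visit. So this action is taken at most once per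 visit, and the jump has probability at most $q\lambda_j\le q$ per visit.

*Combination.* Starting in a level, at most $m$ visits occur before the chain reaches $\{X,Y,\bot\}$ or jumps to $e_1$, because the level increases from visit to visit. A jump ends this stretch with probability at most $mq\le\frac12$. From $X$, $Y$ or $c_k$ at most $m+1$ further steps lead to $\{M,M'\}$. Hence
$$u\le m\Bigl(\frac2{p_*}+2\Bigr)+(m+1)+\frac12u,\qquad\text{so}\qquad u+1\le\frac{4m}{p_*}+6m+3\le\frac{5m}{p_*}.$$
From $M,M'$ the next state is $\bot$ with probability at least $\frac23$. So $\Theta\le u+1+\frac13\Theta$, which gives $\Theta\le\frac32(u+1)\le\frac{15}2\cdot\frac m{p_*}\le\frac{8m}{p_*}=2^{6m+20}m^3$. $\square$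

**Step 9 (transfer to $\gamma<1$).** This step shows that for $\gamma\in[1-2^{-28m-61},1)$ the run is unchanged.

*Proof.* All $|R(s,a)|\le4^m$. Fix $\pi,s,a$, take $a$ first and then follow $\pi$. Let $\tau$ be the absorption time counted from the state after the first step. The reward at time $0$ is not discounted, and the reward at time $t\ge1$ vanishes unless $\tau>t-1$. Writing $Q_1$ for the undiscounted and $Q_\gamma$ for the discounted action values, and using $1-\gamma^t\le t(1-\gamma)$,
$$|Q_1^\pi(s,a)-Q_\gamma^\pi(s,a)|\le4^m\sum_{t\ge1}(1-\gamma^t)P(\tau>t-1)\le(1-\gamma)4^m\sum_{t\ge0}(t+1)P(\tau>t).$$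
Now $(\tau-t)^+=\sum_{k\ge t}\mathbf 1[\tau>k]$, so $\sum_{t\ge0}(t+1)P(\tau>t)=\sum_{t\ge0}E[(\tau-t)^+]$. By the Markov property $E[(\tau-t)^+]\le P(\tau>t)\,\Theta$, and $\sum_tP(\tau>t)=E\tau\le\Theta$. So $|Q_1^\pi(s,a)-Q_\gamma^\pi(s,a)|\le(1-\gamma)4^m\Theta^2$. Hence $Q(s,0)-Q(s,1)$ changes by at most
$$2(1-\gamma)4^m\Theta^2\le2\cdot2^{-28m-61}\cdot2^{2m}\cdot2^{12m+40}m^6=2^{-14m-20}m^6<2^{-6m-19}m^{-2}=\Delta,$$
where the strict inequality holds because $m^8<2^{8m}$.

By Step 7, along the run of Section 10 every difference $Q(s,0)-Q(s,1)$ at a nontrivial state has the same sign in the $\gamma$-discounted MDP, and trivial states tie exactly. So the improvable sets agree, and by induction along the run Howard's PI for this $\gamma$ visits the same policies, at least for $(m+2)(2^m-1)$ iterations. Each policy from which one of these iterations starts has an improvable state, hence is not optimal by Fact 1. All rewards and probabilities are rational. This proves the first part of Theorem 1. $\square$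

**Step 10 (all $n\ge40$).** This step fills the gaps between the sizes $6m+4$. Choose $m$ even with $6m+4\le n\le6m+15$; for $n\ge40$ this is possible, since consecutive even $m$ give blocks of $12$ values of $n$ and $m=6$ starts at $40$. So $m\ge6$. Add $n-6m-4$ isolated absorbing trivial states with reward $0$; they do not affect the run. Then
$$(m+2)(2^m-1)\ge8\cdot\tfrac{63}{64}\,2^m>2^{5/2}\,2^m\ge2^{n/6},$$
because $n/6\le m+\frac52$. This completes the proof of Theorem 1. $\blacksquare$

## 12. The discount factor has to approach 1 exponentially fast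

In Theorem 1, $1-\gamma$ may be taken as $2^{-\Theta(n)}$. This order cannot be improved.

**Proposition 1.** Howard's PI on an $n$-state 2-action MDP with $\gamma\in(0,1)$ takes at most $nL$ iterations, where $L=\bigl\lfloor\frac1{1-\gamma}\ln\frac1{1-\gamma}\bigr\rfloor+1$. Thus $c^n$ iterations with a constant $c>1$ force $\ln\frac1{1-\gamma}\ge(1-o(1))\,n\ln c$.

*Proof.* Let $V^*$ be the optimal value, and let $\pi_0,\pi_1,\dots$ be the run, continued constantly after optimality. For a policy $\pi$ put
$$D_\pi(s)=V^*(s)-R(s,\pi(s))-\gamma\sum_{s'}T(s,\pi(s),s')V^*(s')\ge0 .$$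
Note that $D_\pi(s)$ depends on $\pi$ only through the action $\pi(s)$. The plan is to show that $D$ shrinks along the run, so that the worst action in use must be abandoned for good.

*Decay of $D$.* From the value equation, $V^*-V^\pi=(I-\gamma T_\pi)^{-1}D_\pi=\sum_k\gamma^kT_\pi^kD_\pi$. Hence $D_\pi\le V^*-V^\pi$ and $\|V^*-V^\pi\|_\infty\le\|D_\pi\|_\infty/(1-\gamma)$. With two actions Howard's step is greedy, so Fact 1 gives $V^{\pi_{t+1}}(s)\ge\max_aQ^{\pi_t}(s,a)$. Since $V^*(s)=\max_a\bigl(R(s,a)+\gamma\sum_{s'}T(s,a,s')V^*(s')\bigr)$, it follows that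
$$0\le V^*(s)-V^{\pi_{t+1}}(s)\le\gamma\|V^*-V^{\pi_t}\|_\infty ,$$
and by iteration $\|V^*-V^{\pi_{t+k}}\|_\infty\le\gamma^k\|V^*-V^{\pi_t}\|_\infty$. Altogether $\|D_{\pi_{t+k}}\|_\infty\le\frac{\gamma^k}{1-\gamma}\|D_{\pi_t}\|_\infty$. For $k\ge L$ we have $k>\frac1{1-\gamma}\ln\frac1{1-\gamma}$ and $\ln\frac1\gamma\ge1-\gamma$, so $\gamma^k\le e^{-k(1-\gamma)}<1-\gamma$, and the factor is less than $1$.

*Abandoned actions.* Suppose $\pi_t$ is not optimal, and let $s$ maximize $D_{\pi_t}$; then $D_{\pi_t}(s)>0$. For all $t'\ge t+L$ we get $D_{\pi_{t'}}(s)<D_{\pi_t}(s)$, so $\pi_{t'}(s)\ne\pi_t(s)$. If $\pi_0,\pi_L,\dots,\pi_{nL}$ were all non-optimal, two of these $n+1$ maximizing states would coincide: the same $s$ for $\pi_{aL}$ and $\pi_{bL}$ with $a<b$. Then $\pi_{aL}(s),\pi_{bL}(s),\pi_{(b+1)L}(s)$ would be three distinct actions, a contradiction. So $\pi_{nL}$ is optimal.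

*The consequence.* Let $Y_\gamma=\frac1{1-\gamma}$. If $c^n\le nL$, then $Y_\gamma\ln Y_\gamma\ge c^n/n-1$. Hence $Y_\gamma\to\infty$ as $n\to\infty$, and $\ln Y_\gamma+\ln\ln Y_\gamma\ge n\ln c-O(\ln n)$. Since $\ln\ln Y_\gamma=o(\ln Y_\gamma)$, we get $\ln Y_\gamma\ge(1-o(1))\,n\ln c$. $\blacksquare$

The best exponent in the number of iterations, between $\frac16$ and $1$ in $\log_2$-scale, is not determined by these arguments.
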